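\title{Adjoining a complex harmonic function to $A(K)$ need not give $C(K)$}

\begin{abstract}
We construct a compact set $K\subset\mathbb C$ and a function $f\in C(K)$, harmonic on the interior of $K$ and nonholomorphic on each component of the interior, such that the uniform algebra generated by $A(K)$ and $f$ is not $C(K)$. We start from a compact set in $\mathbb C^2$ that is filled by analytic discs with boundaries in the graph of $1/\bar z$ and whose boundary over the unit disc is strictly pseudoconcave. This set can be led around very small holes of $K$ so that, off the graph of $f$, it is still filled by analytic discs; the maximum principle then yields a character that is not a point evaluation. We also show that, for any $K$, such characters force the existence of boundary points of $K$ that are not peak points for $A(K)$.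
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K\subset\mathbb C$ be a compact set with nonempty interior $\operatorname{Int}K$ and boundary $\partial K$. Let $C(K)$ be the algebra of continuous complex functions on $K$ with the uniform norm $\|\cdot\|_K$, let $A(K)$ be the subalgebra of functions holomorphic on $\operatorname{Int}K$, and let $R(K)\subset A(K)$ be the uniform closure of the rational functions with poles off $K$. For a closed subalgebra $A\subset C(K)$ and $f\in C(K)$, let $A[f]$ be the closed subalgebra generated by $A$ and $f$. If $A$ is $A(K)$ or $R(K)$, a point $e\in K$ is a \emph{peak point} for $A$ if some $g\in A$ has $g(e)=1$ and $|g|<1$ on $K\setminus\{e\}$.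

Which functions $f$ satisfy $A(K)[f]=C(K)$? The function $\bar z$ does, by the Stone--Weierstrass theorem. A function that is holomorphic on some component of $\operatorname{Int}K$ does not, because every element of $A(K)[f]$ is then holomorphic on that component. Being far from holomorphic is not sufficient either. Let $K$ be the closed unit disc and $f=z^2\bar z$, so that $f_{\bar z}=z^2$ vanishes only at $0$. On the unit circle $f=z$, so for $g_0,\dots,g_m\in A(K)$ the maximum principle gives $|\sum g_k(\frac12)(\frac12)^k|\le\|\sum g_kf^k\|_K$. If $C(K)$ were the closure of such sums, $\sum g_kf^k\mapsto\sum g_k(\frac12)(\frac12)^k$ would be evaluation at a point of $K$; it sends $z$ to $\frac12$, but it sends $f$ to $\frac12\ne f(\frac12)$.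

Harmonic functions are the natural class to try next. On a disc in $\operatorname{Int}K$ a harmonic function has the form $f=h+\bar k$ with $h,k$ holomorphic, and $f_{\bar z}=\overline{k'}$. If $k$ is injective on a smaller closed disc $D$, then $A(D)[f]$ contains $k$ and $\bar k=f-h$, and so equals $C(D)$. Locally, away from the zeros of $k'$, adjoining $f$ is therefore as good as adjoining $\bar z$. Two global results are known.

\begin{theorem}[\v{C}irka]\label{thm:cirka}
Let $K\subset\mathbb C$ be compact and suppose that every point of $\partial K$ is a peak point for $R(K)$. If $f\in C(K)$ is harmonic on $\operatorname{Int}K$ and nonholomorphic on each component of $\operatorname{Int}K$, then $R(K)[f]=C(K)$.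
\end{theorem}

\begin{theorem}[Izzo]\label{thm:izzo}
Let $K\subset\mathbb C$ be compact. If $u\in C(K)$ is real-valued, harmonic on $\operatorname{Int}K$ and nonconstant on each component of $\operatorname{Int}K$, then $A(K)[u]=C(K)$.
\end{theorem}

The first theorem allows complex functions and restricts $K$; the second allows every $K$ and restricts the function. The following problem comes from \cite{source}, where it is remarked that, without some restrictions on $K$, it is not known whether the analogue of Theorem~\ref{thm:izzo} holds for complex-valued functions.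

\medskip
\noindent\textbf{Problem.} \emph{Let $K\subset\mathbb C$ be an arbitrary compact set with nonempty interior, and let $f\in C(K)$ be complex-valued, harmonic on $\operatorname{Int}K$ and nonholomorphic on each component of $\operatorname{Int}K$. Is $A(K)[f]=C(K)$?}
\medskip

The local picture and the two theorems suggest that the answer is yes. It is no. Recall that a \emph{character} of a closed subalgebra $A\subset C(K)$ containing the constants is a nonzero multiplicative linear functional on $A$; it has norm $1$ and sends $1$ to $1$. The characters of $C(K)$ are the evaluations at points of $K$.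

\begin{theorem}\label{thm:main}
There are a compact set $K\subset\mathbb C$ with nonempty interior and a function $f\in C(K)$, harmonic on $\operatorname{Int}K$ and nonholomorphic on each component of $\operatorname{Int}K$, with $A(K)=R(K)$, $1\in K$ and $f(1)=1$, and a character $\chi$ of $A(K)[f]$ with $\chi(g)=g(1)$ for all $g\in A(K)$ and $\chi(f)=2/3$. Hence $A(K)[f]\ne C(K)$.
\end{theorem}

The last sentence follows from the rest. If $A(K)[f]=C(K)$, then $\chi$ is evaluation at some $x\in K$; applying $\chi$ to the function $z$ gives $x=1$, and then $\chi(f)=f(1)=1\ne2/3$.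

The second result locates the obstruction for every $K$. The \emph{maximal ideal space} of $A$ is the set of its characters with the weak-$*$ topology; it is compact and contains $K$, identified with the set of point evaluations. By Arens' theorem the maximal ideal space of $A(K)$ is $K$. So a character $\chi$ of $A(K)[f]$ restricts on $A(K)$ to evaluation at the point $\chi(z)\in K$, and $f(\chi(z))$ is defined.

\begin{theorem}\label{thm:peak}
Let $K\subset\mathbb C$ be compact with nonempty interior, let $f\in C(K)$ be harmonic on $\operatorname{Int}K$, and let $\mathfrak M$ be the maximal ideal space of $A(K)[f]$. If $\mathfrak M\ne K$, then $\max_{\chi\in\mathfrak M}|\chi(f)-f(\chi(z))|>0$ is attained at some $\chi$ with $\chi(z)$ a point of $\partial K$ that is not a peak point for $A(K)$. In particular, if every point of $\partial K$ is a peak point for $A(K)$, then $\mathfrak M=K$.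
\end{theorem}

Section~\ref{sec:discs} contains the tools and shows the idea of Theorem~\ref{thm:main} on explicit examples; the plan of the proof is at its end. Theorem~\ref{thm:peak} is proved in Section~\ref{sec:peak}, independently of the rest.

\medskip
\noindent\textbf{Notation.} $B(a,r)$ and $\bar B(a,r)$ are open and closed discs, $\mathbb D=B(0,1)$ and $\mathbb T=\partial\mathbb D$. The coordinates on $\mathbb C^2$ are $(z,w)$. For $X\subset\mathbb C^2$ and $E\subset\mathbb C$, the \emph{part of $X$ over $E$} is $X\cap(E\times\mathbb C)$, and the \emph{fiber} of $X$ over $z$ is $\{w:(z,w)\in X\}$.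

\section{Analytic discs and characters}\label{sec:discs}

\subsection{From discs to characters}

An \emph{analytic disc in $X\subset\mathbb C^2$ through $q$} is a nonconstant holomorphic map $\psi\colon B(0,\epsilon)\to\mathbb C^2$ with $\psi(0)=q$ and image in $X$. The discs may be arbitrarily small, and they need not fit together into large ones. This makes the next lemma suitable for sets that are glued from pieces.

\begin{lemma}\label{lem:hull}
Let $X\subset\mathbb C^2$ be compact and nonempty, and let $\Gamma\subset X$ be closed. Suppose that through each point of $X\setminus\Gamma$ there is an analytic disc in $X$. Then $\Gamma\ne\emptyset$, and $\max_X|P|=\max_\Gamma|P|$ for every $P$ holomorphic near $X$.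
\end{lemma}

\begin{proof}
If the lemma fails, there is a $P$ holomorphic near $X$ such that the compact nonempty set $X_0$ where $|P|$ attains its maximum over $X$ is disjoint from $\Gamma$ (if $\Gamma=\emptyset$, take $P=1$). Let $q\in X_0$ maximize $|z|^2+|w|^2$ on $X_0$, and let $\psi=(\psi_1,\psi_2)$ be an analytic disc in $X$ through $q$. Since $|P\circ\psi|$ has a maximum at $0$, the function $P\circ\psi$ is constant, so $\psi$ has image in $X_0$. The subharmonic function $|\psi_1|^2+|\psi_2|^2$ then has a maximum at $0$ and is constant. Its Laplacian $4(|\psi_1'|^2+|\psi_2'|^2)$ vanishes, so $\psi$ is constant, a contradiction.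
\end{proof}

\begin{lemma}\label{lem:character}
Let $K\subset\mathbb C$ be compact, $f\in C(K)$, $e\in K$ and $w_0\in\mathbb C$. Suppose that
\begin{equation}\label{eq:estimate}
\Big|\sum_{k=0}^m g_k(e)\,w_0^k\Big|\le\Big\|\sum_{k=0}^m g_kf^k\Big\|_K
\end{equation}
for all $m$ and all rational functions $g_0,\dots,g_m$ with poles off $K$. Then $R(K)[f]$ has a character $\chi$ with $\chi(g)=g(e)$ for $g\in R(K)$ and $\chi(f)=w_0$.
\end{lemma}

\begin{proof}
The sums $\sum g_kf^k$ form a dense subalgebra of $R(K)[f]$. By \eqref{eq:estimate}, the number $\sum g_k(e)w_0^k$ depends only on the function $\sum g_kf^k$, and the resulting functional is linear, multiplicative, unital and of norm at most $1$. Its continuous extension is $\chi$.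
\end{proof}

To obtain \eqref{eq:estimate} we look for a compact set $X\ni(e,w_0)$ that does not lie over any pole of the $g_k$ and has analytic discs through all its points off the graph of $f$, and we apply Lemma~\ref{lem:hull} to $P=\sum g_k(z)w^k$.

\begin{example}[No hole, and one large hole]\label{ex:annulus}
Let $f$ be continuous on $K_0=\bar B(0,2)$ with $f=1/\bar z$ for $1\le|z|\le2$. On the circle $|z|^2=\frac32$ we have $f=\frac23z$. The disc $\{(z,\frac23z):|z|^2\le\frac32\}$ has its boundary in the graph of $f$ and contains $(1,\frac23)$, so \eqref{eq:estimate} holds with $e=1$, $w_0=\frac23$. But $f$ cannot be harmonic on $B(0,2)$: the harmonic function $f-1/\bar z$ on $B(0,2)\setminus\{0\}$ would vanish on an annulus, hence everywhere, and $f$ would be unbounded. If instead we remove $\mathbb D$ and take $K_1=\{1\le|z|\le2\}$, then $f=1/\bar z$ is harmonic on $\operatorname{Int}K_1$, but now $1/z\in A(K_1)$. The function $f/z=|z|^{-2}$ has values in $[\frac14,1]$, so $|z|^2$ is a uniform limit of polynomials in it; thus $\bar z=|z|^2/z\in A(K_1)[f]$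 and $A(K_1)[f]=C(K_1)$.
\end{example}

Our set $K$ lies between $K_1$ and $K_0$. We remove from $\mathbb D$ infinitely many very small holes, which accumulate on every curve across which $f$ fails to be harmonic; these curves then belong to $\partial K$. The difficulty is that even one hole destroys the disc of Example~\ref{ex:annulus}, since the $g_k$ may have poles in the hole. The set $X$ must go around each hole.

\subsection{Two sources of discs}

For a real $C^2$ function $\Psi$ near $q\in\mathbb C^2$, write $(z_1,z_2)=(z,w)$ and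
\[
\partial\Psi(\xi)=\sum_j\Psi_{z_j}(q)\,\xi_j,\qquad \mathcal L\Psi(\xi)=\sum_{j,k}\Psi_{z_j\bar z_k}(q)\,\xi_j\bar\xi_k\qquad(\xi\in\mathbb C^2).
\]
The Hermitian form $\mathcal L\Psi$ is the \emph{Levi form} of $\Psi$ at $q$. If $\psi$ is a holomorphic map of a disc with $\psi(0)=q$, the chain rule gives $(\Psi\circ\psi)_\zeta(0)=\partial\Psi(\psi'(0))$ and $(\Psi\circ\psi)_{\zeta\bar\zeta}(0)=\mathcal L\Psi(\psi'(0))$. Consequently, if $\Sigma$ is biholomorphic, $\partial$ and $\mathcal L$ of $\Psi\circ\Sigma^{-1}$ at $\Sigma(q)$ are obtained from those of $\Psi$ at $q$ by the linear map $d\Sigma_q$.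

\begin{lemma}\label{lem:levi}
Let $\Psi$ be real and $C^2$ near $q$, with $\Psi(q)=0$, $\Psi_w(q)\ne0$ and $\mathcal L\Psi$ positive definite at $q$. Then every neighborhood of $q$ contains an analytic disc through $q$ in $\{\Psi\ge0\}$.
\end{lemma}

\begin{proof}
By Taylor's formula $\Psi(q+\xi)=2\operatorname{Re}\Pi(\xi)+\mathcal L\Psi(\xi)+o(|\xi|^2)$, where $\Pi(\xi)=\partial\Psi(\xi)+\frac12\sum\Psi_{z_jz_k}(q)\xi_j\xi_k$ is a holomorphic polynomial with $\Pi_{\xi_2}(0)=\Psi_w(q)\ne0$. Near $0$ the set $\{\Pi=0\}$ is the graph $\xi_2=\gamma(\xi_1)$ of a holomorphic function with $\gamma(0)=0$. On it $\Psi(q+\xi)\ge c|\xi|^2-o(|\xi|^2)\ge0$ for small $\xi$.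
\end{proof}

\begin{lemma}\label{lem:flat}
Let $\tilde u$ be real harmonic near $z_1$ with $\nabla\tilde u(z_1)\ne0$, let $v$ be real harmonic near $w_1$, and let $v(w_1)=\tilde u(z_1)$. Then every neighborhood of $(z_1,w_1)$ contains an analytic disc through $(z_1,w_1)$ in $\{v(w)=\tilde u(z)\}$.
\end{lemma}

\begin{proof}
Write $\tilde u=\operatorname{Re}\mathcal U$ and $v=\operatorname{Re}\mathcal V$ locally, with $\mathcal U,\mathcal V$ holomorphic and $\mathcal U(z_1)=\mathcal V(w_1)$. Then $|\mathcal U'(z_1)|=|\nabla\tilde u(z_1)|\ne0$, and $w\mapsto(\mathcal U^{-1}(\mathcal V(w)),w)$ is the required disc.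
\end{proof}

\subsection{A model of one small hole}

A thick set can go around a hole by shrinking its fibers onto the graph of $f$. The following example is the local construction in its simplest form.

\begin{example}\label{ex:model}
Let $b>0$ and $u(z)=b\log\frac1{|z|}$. The map $J(\zeta)=\frac12(\zeta+1/\zeta)$ is biholomorphic from $\{|\zeta|>1\}$ onto $\mathbb C\setminus[-1,1]$, and $J(e^{i\varphi})=\cos\varphi$. Define $v$ by $v(J(\zeta))=\operatorname{Re}(1/\zeta)-b\log|\zeta|$ for $|\zeta|\ge1$. Then $v$ is continuous on $\mathbb C$, harmonic off the slit $[-1,1]$, equal to $x$ at each point $x$ of the slit, less than $1$ off the point $w=1$, and it tends to $-\infty$ at $\infty$. Let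
\[
X=\{(z,w):0<|z|\le1,\ v(w)\ge u(z)\}.
\]
Since $v\le1$, the set $X$ lies over $e^{-1/b}\le|z|\le1$; it is compact because $u\ge0$ there. The fiber over $|z|=1$ is $\{v\ge0\}$, which contains a neighborhood of $1$. The fibers decrease with $|z|$, and over $|z|=e^{-1/b}$ the fiber is the single point $1=u(z)$. Let $(z_1,w_1)\in X$ with $|z_1|<1$. If $v(w_1)>u(z_1)$, a small vertical disc $\{z_1\}\times B(w_1,\epsilon)$ lies in $X$. If $v(w_1)=u(z_1)$ and $w_1=J(\zeta_1)$ is off the slit, the point lies on the curve
\[
\zeta\longmapsto\big(e^{i\varphi}\zeta e^{-1/(b\zeta)},\,J(\zeta)\big),\qquad|\zeta|>1,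
\]
for a suitable real $\varphi$, and along this curve $u(z)=-b\log|\zeta|+\operatorname{Re}(1/\zeta)=v(w)$. If $v(w_1)=u(z_1)$ and $w_1$ is on the slit, then $w_1=u(z_1)$. So by Lemma~\ref{lem:hull} a function holomorphic near $X$, which may have poles over the hole $|z|<e^{-1/b}$, attains its maximum modulus on the graph of $u$ or over the circle $|z|=1$.
\end{example}

The slit is the only place where $v$ is not harmonic, and the boundary values $v(x)=x$ are chosen so that the points of $X$ without discs lie on the graph of $u$, where no discs are needed.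

\subsection{Plan of the proof of Theorem~\ref{thm:main}}

In Section~\ref{sec:M0} we replace the single disc of Example~\ref{ex:annulus} by a compact set $M_0$, filled by discs with boundaries in the graph of $1/\bar z$, whose fibers over $\mathbb D$ are closures of smoothly bounded domains. In Section~\ref{sec:hole} we glue a set like that of Example~\ref{ex:model} into $M_0$. The gluing begins with a small deformation of the boundary of $M_0$, and this deformation keeps its discs because the boundary has a positive Levi form (Lemma~\ref{lem:levi}). Section~\ref{sec:Kf} builds $K$ and $f$ with infinitely many holes. A rational function has finitely many poles, so only finitely many holes must be avoided at a time; this gives a character of $R(K)[f]$ in Section~\ref{sec:character}. The price is that we need $A(K)=R(K)$, which is proved in Section~\ref{sec:AR} from the smallness of the holes.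

Complex values of $f$ are used only in the first step. Near each hole $f$ is a holomorphic function plus a real one. But if $f$ is real on a circle and agrees there with a function $F$ holomorphic inside and continuous up to the circle, then $\operatorname{Im}F=0$ and $F$ is constant, so discs such as those filling $M_0$ could only be horizontal.

\section{A strictly pseudoconcave union of discs}\label{sec:M0}

\subsection{The discs}

The circles $|z|^2=1+t$ give the discs $w=z/(1+t)$, whose union has only segments as fibers. More room comes from circles with other centers, since on every circle $\bar z$ agrees with a rational function. Let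
\[
\beta(t)=\tfrac12t(1-t),\qquad\mathcal P=\{\alpha=(p,t):0\le t\le1,\ p\in\mathbb C,\ |p|\le\beta(t)\}.
\]
The set $\mathcal P$ is compact, $|p|\le\frac18$ on it, and it is convex because $\beta$ is concave. For $\alpha=(p,t)\in\mathcal P$ put
\[
r_\alpha=\sqrt{1+t+|p|^2},\qquad D_\alpha=\bar B(p,r_\alpha),\qquad F_\alpha(z)=\frac{z-p}{1+t+\bar pz}.
\]
Since $t\ge2\beta(t)\ge2|p|$, we have $r_\alpha\ge1+|p|$. Since $r_\alpha^2\le2+\frac1{64}<\frac94$, we have $r_\alpha+|p|<2$. Hence
\[
\bar{\mathbb D}\subset D_\alpha\subset B(0,2),\qquad\mathbb D\subset\operatorname{Int}D_\alpha,\qquad\partial D_\alpha\subset\{1\le|z|<2\},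
\]
and $|1+t+\bar pz|\ge1-\frac28$ on $\bar B(0,2)$, so $F_\alpha$ is holomorphic near $D_\alpha$. If $|z-p|=r_\alpha$, then $\bar z=\bar p+r_\alpha^2/(z-p)=(1+t+\bar pz)/(z-p)$, that is,
\begin{equation}\label{eq:boundary}
F_\alpha(z)=1/\bar z\quad\text{on }\partial D_\alpha.
\end{equation}
Let
\[
M_0=\{(z,F_\alpha(z)):\alpha\in\mathcal P,\ z\in D_\alpha\},\qquad\Gamma_0=\{(z,1/\bar z):1\le|z|\le2\}.
\]
The set $M_0$ is compact, as a continuous image of the compact set of pairs $(\alpha,z)$ with $z\in D_\alpha$. By \eqref{eq:boundary}, a point of $M_0\setminus\Gamma_0$ has the form $(z,F_\alpha(z))$ with $z\in\operatorname{Int}D_\alpha$, so arbitrarily small pieces of the graph of $F_\alpha$ are analytic discs in $M_0$ through it.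

\subsection{A defining function over $\mathbb D$}

Given $(z,w)$ and $t$, the condition $w(1+t+\bar pz)=z-p$ is a real-linear equation for the center $p$:
\begin{equation}\label{eq:p}
p+zw\,\bar p=z-(1+t)w.
\end{equation}
When $|zw|<1$, an equation $p+zw\,\bar p=y$ has the unique solution $p=(y-zw\,\bar y)/(1-|zw|^2)$. So on $\Omega=\{(z,w):|z|<1,\ |zw|<1\}$ the solution $p=p(t;z,w)$ of \eqref{eq:p} is real-analytic in all variables and affine in $t$. The point $(z,w)$ is in $M_0$ when $|p|\le\beta(t)$ for some $t$, which leads to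
\[
G(t,z,w)=\beta(t)-|p(t;z,w)|,\qquad\Phi(z,w)=\max_{0\le t\le1}G(t,z,w)\qquad\big((z,w)\in\Omega\big).
\]
The functions $G(t,\cdot)$ are locally Lipschitz uniformly in $t$, so $\Phi$ is locally Lipschitz on $\Omega$. An inequality for $\Phi(z,w)$ always includes the statement $(z,w)\in\Omega$.

\begin{lemma}\label{lem:fibers}
The part of $M_0$ over $\mathbb D$ is $\{\Phi\ge0\}$. For $z\in\mathbb D$ the open set $\{w:\Phi(z,w)>0\}$ is connected.
\end{lemma}

\begin{proof}
Let $\alpha=(p,t)\in\mathcal P$. The function $zF_\alpha(z)$ is unimodular on $\partial D_\alpha$ by \eqref{eq:boundary} and vanishes at $0$, so $|zF_\alpha(z)|<1$ on $\operatorname{Int}D_\alpha\supset\mathbb D$. Thus the part of $M_0$ over $\mathbb D$ lies in $\Omega$. For $(z,w)\in\Omega$ and $\alpha\in\mathcal P$, the equation $w=F_\alpha(z)$ is equivalent to \eqref{eq:p}, because $1+t+\bar pz\ne0$, hence to $p=p(t;z,w)$. Therefore $(z,w)\in M_0$ if and only if $G(t,z,w)\ge0$ for some $t$, and $\{w:\Phi(z,w)>0\}=\{F_{(p,t)}(z):|p|<\beta(t)\}$, a continuous image of a convex set.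
\end{proof}

The fibers have two real dimensions and $\mathcal P$ has three. The spare parameter $t$ produces the positive Levi form. A boundary point of $M_0$ lies on the graph of some $F_{\alpha_0}$, where $t_0$ is the optimal value of $t$. As one moves along this graph, $t_0$ ceases to be optimal to first order, so $\Phi$ grows to second order.

\begin{lemma}\label{lem:psc}
Let $(z_0,w_0)\in\Omega$ with $\Phi(z_0,w_0)=0$. Then $\Phi$ is $C^\infty$ near $(z_0,w_0)$. At this point $\Phi_w\ne0$, and $\mathcal L\Phi(\xi)>0$ for all $\xi\ne0$ with $\partial\Phi(\xi)=0$.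
\end{lemma}

\begin{proof}
\emph{Smoothness.} Write $p(t)=p(t;z_0,w_0)$ and $x=|z_0|<1$. As $|p(t)|$ is convex, $G(\cdot,z_0,w_0)$ is strictly concave. Let $t_0$ be its maximum point, so that $|p(t_0)|=\beta(t_0)$. The function $|p|$ is not smooth where $p=0$, so we first exclude $t_0\in\{0,1\}$.

If $t_0=0$, then $p(0)=0$ and \eqref{eq:p} gives $w_0=z_0$. The right side of \eqref{eq:p} is $-tz_0$, so $p(t)=-tz_0(1-x^2)/(1-x^4)=-tz_0/(1+x^2)$ and $G=t\big(\frac{1-t}2-\frac x{1+x^2}\big)$. Since $\frac x{1+x^2}<\frac12$, this is positive for small $t>0$, contrary to $\Phi(z_0,w_0)=0$.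

If $t_0=1$, then $p(1)=0$ and $w_0=z_0/2$. The right side of \eqref{eq:p} is $(1-t)z_0/2$, so $p(t)=\frac{1-t}2z_0(1-x^2/2)/(1-x^4/4)=(1-t)z_0/(2+x^2)$ and $G=(1-t)\big(\frac t2-\frac x{2+x^2}\big)$. Since $\frac x{2+x^2}<\frac12$, this is positive for $t<1$ near $1$, again a contradiction.

So $0<t_0<1$, and $p_0=p(t_0)$ has $|p_0|=\beta(t_0)>0$. Near $(t_0,z_0,w_0)$ the function $G$ is $C^\infty$ with $G_{tt}\le\beta''=-1$, and $G_t(t_0,z_0,w_0)=0$. By the implicit function theorem $G_t=0$ has a smooth solution $t=t(z,w)$ near $(z_0,w_0)$. By concavity it is the maximum point of $G(\cdot,z,w)$ on $[0,1]$, so $\Phi=G(t(z,w),z,w)$ is $C^\infty$.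

\emph{The derivative in $w$.} Since $G_t=0$ at $t=t(z,w)$, the differential of $\Phi$ at $(z_0,w_0)$ is that of $G(t_0,\cdot)$. In a direction $(0,\delta w)$ it equals $-\operatorname{Re}(\bar p_0\,\delta p)/|p_0|$, where, by differentiating \eqref{eq:p},
\[
\delta p+z_0w_0\,\overline{\delta p}=-(1+t_0+\bar p_0z_0)\,\delta w .
\]
For $\delta w=(p_0+z_0w_0\bar p_0)/(1+t_0+\bar p_0z_0)$ the solution is $\delta p=-p_0$, and the differential equals $|p_0|>0$. As $\Phi$ is real, $\Phi_w\ne0$.

\emph{The Levi form.} Let $\alpha_0=(p_0,t_0)\in\mathcal P$, $F=F_{\alpha_0}$, so that $F(z_0)=w_0$, and let $m(z)=\Phi(z,F(z))$ near $z_0$. Since $p(t_0;z,F(z))=p_0$, we have $G(t_0,z,F(z))=0$. Put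
\[
\gamma(z)=G_t(t_0,z,F(z))=\beta'(t_0)-\operatorname{Re}(\bar p_0\,\dot p)/|p_0|,
\]
where $\dot p=\partial_tp$ at $(z,w)=(z,F(z))$ solves $\dot p+zw\,\overline{\dot p}=-w$. Then $\gamma(z_0)=0$. Choose $C>0$ with $G_{tt}\ge-2C$ near $(t_0,z_0,w_0)$. For small $\tau$ and $z$ near $z_0$, Taylor's formula gives $G(t_0+\tau,z,F(z))\ge\gamma(z)\tau-C\tau^2$, and $\tau=\gamma(z)/2C$ gives $m\ge\gamma^2/4C$. The function $m-\gamma^2/4C$ has a minimum at $z_0$, and $\Delta(\gamma^2)=2|\nabla\gamma|^2$ at $z_0$, so
\[
\Delta m(z_0)\ge|\nabla\gamma(z_0)|^2/2C .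
\]
We compute $\gamma$. Let $r=r_{\alpha_0}$ and $\zeta=(z-p_0)/r$, so $|\zeta|<1$. Then $1+t_0+\bar p_0z=r(r+\bar p_0\zeta)$ and $w=F(z)=\zeta/(r+\bar p_0\zeta)$. Let
\[
S=r(1+|\zeta|^2)+2\operatorname{Re}(\bar p_0\zeta)\ge(r-|p_0|)(1+|\zeta|^2)>0 .
\]
Using $z=p_0+r\zeta$,
\[
\zeta+zw\bar\zeta=\frac{\zeta\,\big(r+\bar p_0\zeta+p_0\bar\zeta+r|\zeta|^2\big)}{r+\bar p_0\zeta}=wS,
\]
so $\dot p=-\zeta/S$. In the coordinates $\zeta=\frac{p_0}{|p_0|}(x_1+ix_2)$ we get $\gamma=\beta'(t_0)+x_1/S$ with $S=r(1+x_1^2+x_2^2)+2|p_0|x_1$, and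
\[
\frac{\partial\gamma}{\partial x_1}=\frac{S-x_1(2rx_1+2|p_0|)}{S^2}=\frac{r(1+x_2^2-x_1^2)}{S^2}>0 .
\]
Hence $\Delta m(z_0)>0$. Since $m\ge0=m(z_0)$, we have $0=m_z(z_0)=\partial\Phi(\xi_0)$ for $\xi_0=(1,F'(z_0))$. As $\Phi_w\ne0$, the vector $\xi_0$ spans the kernel of $\partial\Phi$, and $\mathcal L\Phi(\xi_0)=m_{z\bar z}(z_0)=\frac14\Delta m(z_0)>0$.
\end{proof}

Lemma~\ref{lem:psc} says that $M_0$ is strictly pseudoconcave along its boundary over $\mathbb D$. The shape of $\beta$ was used as follows: $\beta(t)\le t/2$ gives $D_\alpha\supset\bar{\mathbb D}$, strict concavity gives smoothness, and the slopes $\pm\frac12$ at $t=0,1$ exclude the endpoints.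

\section{Passing around one hole}\label{sec:hole}

Near a hole at $a\in\mathbb D$ the function $f$ will be $s+u$, with $s$ holomorphic and $u=b\log\frac1{|z-a|}+\kappa$, where $\kappa$ is real harmonic and collects the influence of all other holes. Since $\kappa$ is known only after all holes have been chosen, the admissible size of $b$ must depend on $\kappa$ only through bounds fixed in advance.

\begin{proposition}\label{prop:hole}
Let $\bar B(a,2R)\subset\mathbb D$, let $s$ be holomorphic near $\bar B(a,2R)$, and let $\eta,L>0$. Suppose that $\Phi(a,s(a)+x)>0$ for $x\in I=[\eta/2,\eta]$. There are $b_*,C_*>0$, depending only on $a,R,s,\eta,L$, with the following property. Let $0<b\le b_*$, let $\kappa$ be real harmonic on $B(a,2R)$ with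
\[
|\nabla\kappa|\le L,\qquad0\le u_0:=\kappa(a)+b\log\tfrac1R\le\tfrac\eta4,
\]
and let $u(z)=b\log\frac1{|z-a|}+\kappa(z)$. Then there are
\begin{enumerate}
\item[(i)] an open set $\Delta=\{a+re^{i\varphi}:0\le r<r_0(\varphi)\}$, with $r_0>0$ continuous, $\bar\Delta\subset B(a,\min(C_*b,R))$ and $u=\eta$ on $\partial\Delta$, and
\item[(ii)] a compact set $\mathcal M\subset(\bar B(a,R)\setminus\Delta)\times\mathbb C$ that coincides with $M_0$ over $|z-a|=R$,
\end{enumerate}
such that the union $M'$ of $\mathcal M$ and the part of $M_0$ over $R\le|z-a|<2R$ has an analytic disc in $M'$ through each of its points $(z,w)$ with $|z-a|\le R$ and $w\ne s(z)+u(z)$.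
\end{proposition}

\subsection*{Outline} After the shear $w\mapsto w-s(z)$ we may think of $s=0$. We use two sets. The outer set $S_1=\{U\ge\ell(z)\}$ is defined by a function $U$ with $\{U\ge0\}=\{\Phi\ge0\}$ and by $\ell(z)=\varepsilon\log(R/|z-a|)$, cut off near $|z-a|=R$. Its fibers shrink as $z\to a$, and it has discs as long as $\ell$ is so small that the level set stays where $U$ has a positive definite Levi form. The inner set $S_2=\{v(w)\ge\tilde u(z)\}$ is that of Example~\ref{ex:model}, with $\tilde u$ a multiple of $u-u_0$ that is close to $\ell$. A union of two sets with discs has discs. The only problem is at the circle where one of the sets is cut off, and it disappears if the other set contains it there. So we want $S_2\subset S_1$ near a circle $|z-a|=\rho_1$ and $S_1\subset S_2$ near a smaller circle $|z-a|=\rho_2$. Measured by a harmonic measure $\omega$ on the fiber, $U$ is comparable to $c\,\omega$ and $v$ to $c_3\omega-\tau$, with $c_3$ much larger than $c$. The fibers are then roughly $\{\omega\ge\ell/c\}$ and $\{\omega\ge(\ell+\tau)/c_3\}$.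 When $\ell$ is small compared with $\tau$ the second fiber is the smaller one, and when $\ell$ is large compared with $\tau$ it is the larger one.

\begin{proof}[Proof of Proposition~\ref{prop:hole}]
\emph{Step 1: the shear and the function $U$.} Let $s$ be holomorphic on an open set $E$ with $\bar B(a,2R)\subset E\subset\mathbb D$. The map $\Sigma(z,w)=(z,w-s(z))$ is a biholomorphism of $E\times\mathbb C$ that preserves $z$ and maps analytic discs to analytic discs. We work in the new coordinates, again called $(z,w)$, with $\hat\Omega=\Sigma(\Omega\cap(E\times\mathbb C))$ and $\hat\Phi=\Phi\circ\Sigma^{-1}$. The graph of $s+u$ becomes the graph of $u$, the part of $M_0$ over $E$ becomes $\{\hat\Phi\ge0\}$ by Lemma~\ref{lem:fibers}, and the conclusions of Lemma~\ref{lem:psc} hold for $\hat\Phi$. The sets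
\[
\hat M=\{\hat\Phi\ge0,\ |z-a|\le2R\},\qquad Z=\{\hat\Phi=0,\ |z-a|\le2R\}
\]
are compact subsets of $\hat\Omega$.

The Levi form of $\hat\Phi$ is positive only on the kernel of $\partial\hat\Phi$. To make it positive definite put $U=e^{m\hat\Phi}-1$; near $Z$,
\[
\mathcal LU(\xi)=me^{m\hat\Phi}\big(\mathcal L\hat\Phi(\xi)+m|\partial\hat\Phi(\xi)|^2\big).
\]
The sets of pairs $(q,\xi)\in Z\times\{|\xi|=1\}$ where the bracket is positive are open, increase with $m$, and cover this compact space by Lemma~\ref{lem:psc}. Fix $m$ such that $\mathcal LU$ is positive definite on $Z$. There are $c_0>0$ and an open set $O\supset Z$ on which $U$ is $C^\infty$, $U_w\ne0$ and $\mathcal LU(\xi)\ge c_0|\xi|^2$. The compact sets $\hat M\cap\{U\le\sigma\}$ decrease to $Z$ as $\sigma\downarrow0$, so there is $\sigma>0$ with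
\begin{equation}\label{eq:sigma}
\{|z-a|\le2R,\ 0\le U\le\sigma\}\subset O .
\end{equation}
On $\hat\Omega$ the function $U$ is locally Lipschitz and has the same sign as $\hat\Phi$.

\emph{Step 2: the fiber over $a$ and its harmonic measure.} Let $W=\{w:\hat\Phi(a,w)>0\}$. It contains $I$, and it is bounded, open and connected by Lemma~\ref{lem:fibers}. Since $\hat\Phi_w\ne0$ on $Z$, its boundary is the $C^\infty$ curve $\{\hat\Phi(a,\cdot)=0\}$, and $\bar W=\{\hat\Phi(a,\cdot)\ge0\}$. The set $W\setminus I$ is connected. Indeed, a component whose closure missed $I$ would be open and closed in $W$, so every component meets $I_\epsilon\setminus I$, where $I_\epsilon\subset W$ is a small $\epsilon$-neighborhood of $I$, and $I_\epsilon\setminus I$ is connected. Every boundary point of $W\setminus I$ is an endpoint of a segment in the complement, so the Dirichlet problem on $W\setminus I$ is solvable for continuous data. Let $\omega\in C(\bar W)$ be harmonic on $W\setminus I$ with $\omega=0$ on $\partial W$ and $\omega=1$ on $I$. By the maximum principle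 $0<\omega\le1$ on $W$. We claim that there are $0<c_1\le c_2$ with
\begin{equation}\label{eq:compare}
c_1\omega\le U(a,\cdot)\le c_2\omega\quad\text{on }W .
\end{equation}
Both functions are positive and continuous on $W$, so it suffices to show that both are comparable to $d=\operatorname{dist}(\cdot,\partial W)$ near $\partial W$. For $U(a,\cdot)$ this holds because it is smooth near $\partial W$ and vanishes on $\partial W$ with nonzero gradient. For $\omega$, take $r>0$ with $3r<\operatorname{dist}(I,\partial W)$ such that at every $\xi\in\partial W$ there are tangent discs $B(c,r)\subset W$ and $B(c',r)\subset\mathbb C\setminus\bar W$. Let $d(w)<r/2$ and let $\xi$ be a nearest boundary point, so that $|w-c|=r-d(w)$ and $|w-c'|=r+d(w)$. With $m_0=\min_{d\ge r/2}\omega>0$, the maximum principle gives $\omega\ge m_0\log(r/|\cdot-c|)/\log2$ on $\{r/2<|\cdot-c|<r\}$ and $\omega\le\log(|\cdot-c'|/r)/\log2$ on $W\cap B(c',2r)$. Hence $m_0d(w)\le r\log2\cdot\omega(w)\le d(w)$, and \eqref{eq:compare} follows.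

\emph{Step 3: constants.} Put
\[
c_3=12c_2,\qquad\Lambda=120\,c_2/c_1\ge120,\qquad\theta=4c_3/\eta .
\]
Let $\mathcal K$ be a compact neighborhood of $\bar W$ with $\{a\}\times\mathcal K\subset\hat\Omega$. There is $0<\rho_0\le R/2$ such that $\bar B(a,\rho_0)\times\mathcal K\subset\hat\Omega$ and the fiber of $\hat M$ over each $z\in\bar B(a,\rho_0)$ lies in $\mathcal K$; for the latter, a limit point of a sequence $(z_n,w_n)\in\hat M$ with $z_n\to a$ lies in $\{a\}\times\bar W$. Let $C_U$ be a Lipschitz constant of $U$ on $\bar B(a,\rho_0)\times\mathcal K$. Let $\lambda\ge0$ be smooth and nonincreasing on $(0,\infty)$, with $\lambda(x)=\log\frac1x$ for $x\le\frac12$ and $\lambda(x)=0$ for $x\ge1$. Let $C_\lambda$ be the supremum over $z\ne a$ of $|\partial_z\partial_{\bar z}\lambda(|z-a|/R)|$; it is finite because this derivative vanishes unless $R/2\le|z-a|\le R$. Let $\mu=\frac14(C_U+\theta L+1)^{-1}$ and $C_*=\mu\theta$. None of these depends on $b$ or $\kappa$. For $b>0$ put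
\[
\varepsilon=\theta b,\qquad\rho_1=\mu\varepsilon=C_*b,\qquad\ell_1=\varepsilon\log(R/\rho_1),\qquad\rho_2=R(\rho_1/R)^\Lambda,\qquad\tau=15c_3\ell_1/c_1 .
\]
As $b\to0$, also $\varepsilon,\rho_1,\ell_1\to0$. Choose $b_*$ so that for $0<b\le b_*$
\begin{equation}\label{eq:bstar}
\varepsilon C_\lambda\le c_0/2,\qquad\rho_1\le\rho_0,\qquad\Lambda\ell_1<\sigma,\qquad\Lambda\ell_1<2c_3,\qquad15\ell_1\le c_1 .
\end{equation}
Fix such a $b$ and an admissible $\kappa$. From $\rho_1\le R/2$ we get $\rho_2\le2^{1-\Lambda}\rho_1\le\rho_1/8$ and $\ell_1\ge\varepsilon\log2\ge\varepsilon/2$; by the choice of $\mu$,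
\begin{equation}\label{eq:small}
C_U\rho_1\le\varepsilon/4\le\ell_1/2,\qquad\theta L\rho_1\le\varepsilon/4\le\ell_1/2 .
\end{equation}
For $z\ne a$ let $\ell(z)=\varepsilon\lambda(|z-a|/R)$. It is nonincreasing in $|z-a|$, equals $\varepsilon\log(R/|z-a|)$ for $|z-a|\le R/2$, and takes the values $\Lambda\ell_1$, $\ell_1$, $0$ on the circles of radii $\rho_2$, $\rho_1$, $R$. For $0<|z-a|\le\rho_1$ let
\[
\tilde u(z)=\theta\,(u(z)-u_0)=\ell(z)+\theta\,(\kappa(z)-\kappa(a)).
\]
There $\ell\ge\ell_1$ and, by \eqref{eq:small}, $|\tilde u-\ell|\le\ell_1/2$, so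
\begin{equation}\label{eq:utilde}
0<\tilde u\le\tfrac32\ell\quad\text{on }0<|z-a|\le\rho_1 .
\end{equation}

\emph{Step 4: the function $v$ and the hole.} Let $v\in C(\bar W)$ be harmonic on $W\setminus I$ with $v=-\tau$ on $\partial W$ and $v(x)=\theta(x-u_0)$ for $x\in I$. Thus for $x\in I$ the equation $v(x)=\tilde u(z)$ means $x=u(z)$. Here the bounds $0\le u_0\le\eta/4$ enter: they give $\eta/4\le x-u_0\le\eta$, so $c_3\le v\le4c_3$ on $I$. As $0<\tau\le c_3$ by \eqref{eq:bstar}, $c_3\le v+\tau\le5c_3$ on $I$, and the maximum principle yields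
\begin{equation}\label{eq:v}
c_3\,\omega\le v+\tau\le5c_3\,\omega\quad\text{on }\bar W,\qquad\max_{\bar W}v=\theta(\eta-u_0)\ge3c_3 .
\end{equation}
For $0<r=|z-a|\le\rho_1$ the radial derivative satisfies $\partial_ru\le-b/\rho_1+L=-1/(\mu\theta)+L<-4L+L<0$. Also $u\to+\infty$ at $a$, while on $|z-a|=\rho_2$ we have $\tilde u\le\frac32\Lambda\ell_1<3c_3\le\theta(\eta-u_0)$, that is, $u<\eta$. So on each ray from $a$ there is exactly one $r_0(\varphi)\in(0,\rho_1]$ where $u=\eta$; it is less than $\rho_2$ and continuous in $\varphi$ by the implicit function theorem. The set $\Delta=\{a\}\cup\{0<|z-a|<\rho_1:u>\eta\}$ has the form in (i), and $\bar\Delta\subset B(a,\rho_2)$ with $\rho_2<\rho_1=C_*b<R$.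

\emph{Step 5: the two sets cross.} Let
\begin{align*}
S_1&=\{(z,w)\in\hat\Omega:\rho_2\le|z-a|<2R,\ U(z,w)\ge\ell(z)\},\\
S_2&=\{(z,w):0<|z-a|\le\rho_1,\ w\in W,\ v(w)\ge\tilde u(z)\}.
\end{align*}

(A) \emph{If $(z,w)\in S_2$ and $\rho_1/2\le|z-a|\le\rho_1$, then $(z,w)\in S_1$.} The point is in $\bar B(a,\rho_0)\times\mathcal K\subset\hat\Omega$. Since $v(w)>0$, \eqref{eq:v} gives $5c_3\omega(w)\ge\tau$, so $\omega(w)\ge3\ell_1/c_1$. Then $U(a,w)\ge3\ell_1$ by \eqref{eq:compare} and $U(z,w)\ge3\ell_1-C_U\rho_1\ge\frac52\ell_1$ by \eqref{eq:small}, whereas $\ell(z)\le\ell_1+\varepsilon\log2\le2\ell_1$.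

(B) \emph{If $(z,w)\in S_1$ and $\rho_2\le|z-a|\le2\rho_2$, then $(z,w)\in S_2$.} Here $\ell=\ell(z)\ge\Lambda\ell_1-\varepsilon\log2\ge(\Lambda-1)\ell_1$, so $\Lambda\ell_1<2\ell$. As $U(z,w)>0$ and $|z-a|\le\rho_0$, we have $w\in\mathcal K$ and $U(a,w)\ge\ell-C_U\rho_1\ge\ell-\ell_1/2\ge\ell/2$. So $w\in W$ and $\omega(w)\ge\ell/2c_2$. By \eqref{eq:v} and $\tau=180(c_2/c_1)\ell_1=\frac32\Lambda\ell_1$,
\[
v(w)\ge c_3\omega(w)-\tau\ge6\ell-\tfrac32\Lambda\ell_1>3\ell>\tilde u(z).
\]

\emph{Step 6: the set $\mathcal M$.} Let $\mathcal M$ be the union of $S_2$ and the part of $S_1$ over $\rho_2\le|z-a|\le R$. The latter is a closed subset of $\hat M$, since $\ell\ge0$, and it lies over the complement of $\Delta$. On $S_2$ we have $\tilde u(z)\le\max v$, that is, $u(z)\le\eta$, so $z\notin\Delta$. Because $v<0<\tilde u$ for $w\in\partial W$,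
\[
S_2=\{(z,w)\in(\bar B(a,\rho_1)\setminus\Delta)\times\bar W:v(w)\ge\tilde u(z)\},
\]
which is compact. So $\mathcal M$ is a compact subset of $(\bar B(a,R)\setminus\Delta)\times\mathbb C$. For $|z-a|\ge R$ we have $\ell=0$, so $S_1=\{\hat\Phi\ge0\}$ over $R\le|z-a|<2R$. This gives (ii) and shows that $M'=S_1\cup S_2$.

\emph{Step 7: discs.} Let $q=(z_1,w_1)\in S_1\cup S_2$ with $|z_1-a|\le R$ and $w_1\ne u(z_1)$.

\emph{Case 1: $q\in S_1$ and $|z_1-a|\ge2\rho_2$.} If $U(q)>\ell(z_1)$, a small vertical disc through $q$ lies in $S_1$. If $U(q)=\ell(z_1)$, then $0\le U(q)\le\Lambda\ell_1<\sigma$, so $q\in O$ by \eqref{eq:sigma}. The function $\Psi=U-\ell$ is smooth near $q$, with $\Psi(q)=0$, $\Psi_w=U_w\ne0$ and $\mathcal L\Psi(\xi)\ge(c_0-\varepsilon C_\lambda)|\xi|^2\ge\frac{c_0}2|\xi|^2$. Lemma~\ref{lem:levi} gives a disc through $q$ in $\{\Psi\ge0\}$ over $\rho_2<|z-a|<2R$, hence in $S_1$.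

\emph{Case 2: all other points.} Then $q\in S_2$: if $|z_1-a|<2\rho_2$, by (B), and otherwise because $q\notin S_1$. Moreover $|z_1-a|<\rho_1$, since by (A) a point of $S_2$ over $|z-a|=\rho_1$ belongs to Case~1. If $v(w_1)>\tilde u(z_1)$, a small vertical disc through $q$ lies in $S_2$. Let $v(w_1)=\tilde u(z_1)$. If $w_1\in I$, then $w_1=u(z_1)$, which is excluded. So $v$ is harmonic near $w_1$, and $\nabla\tilde u(z_1)\ne0$ because $\partial_ru<0$. Lemma~\ref{lem:flat} gives a disc through $q$ in $\{v(w)=\tilde u(z)\}$ within $\{0<|z-a|<\rho_1\}\times W$, hence in $S_2$.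
\end{proof}

\begin{remark}
Strict positivity of the Levi form is spent on the cutoff: $\log\frac1{|z-a|}$ is harmonic and costs nothing, while the passage from $\ell=0$ to $\ell=\varepsilon\log(R/|z-a|)$ costs $\varepsilon C_\lambda$. The hypothesis on $I$ places the slit inside the fiber $W$, and reality of $u$ is what allows the graph to be read off on a real slit.
\end{remark}

\section{The set $K$ and the function $f$}\label{sec:Kf}

\subsection{The unperturbed function}

We extend $1/\bar z$ from $1\le|z|\le2$ to a piecewise harmonic function whose graph over $\mathbb D$ lies in $\{\Phi>0\}$. On $\mathbb T$ it equals $z$, and it must not be holomorphic just inside $\mathbb T$; so it is not the harmonic extension $z$, and a second seam is needed. Let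
\[
f_0(z)=\begin{cases}1/\bar z,&1\le|z|\le2,\\[2pt]\frac{13}{12}z-\frac1{12\bar z},&\frac12\le|z|\le1,\\[2pt]\frac34z,&|z|\le\frac12.\end{cases}
\]
Since $1/\bar z=z/|z|^2$, the middle formula is $\nu z$ with $\nu=\frac{13}{12}-\frac1{12|z|^2}$, which increases from $\frac34$ at $|z|=\frac12$ to $1$ at $|z|=1$. So $f_0$ is continuous, and for $|z|<1$ we have $f_0(z)=\nu z$ with $\frac34\le\nu<1$. Then $(z,f_0(z))\in\Omega$, and $t=\frac1\nu-1\in(0,\frac13]$ makes the right side of \eqref{eq:p} zero. Hence $p=0$ and $\Phi(z,f_0(z))\ge\beta(t)>0$.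

The seams $|z|=\frac12$ and $|z|=1$ must lie in $\partial K$, so holes must accumulate on them. The room above the graph of $f_0$ is controlled uniformly only on compact subsets of $\mathbb D$. We therefore place the holes in discs $Q_n$ with closures in $\mathbb D$ and perturb $f_0$ on each $Q_n$ by a function that vanishes on $\partial Q_n$. This creates new seams $\partial Q_n$, so the holes in $Q_n$ must accumulate on all of $\partial Q_n$ (Figure~\ref{fig:K}).

Let $\mathcal A=\{\frac12<|z|<1\}$ and $Q_0=B(0,\frac12)$. Let $Q_1,Q_2,\dots$ enumerate the discs of radius $2^{-l-3}$ with centers $(1-2^{-l})e^{2\pi ik/l}$, $l\ge2$, $0\le k<l$. Their closures lie in $\mathcal A$ and are pairwise disjoint: centers with the same $l$ are at distance at least $\frac32\sin\frac\pi l\ge\frac3l$, and the circles carrying the centers for $l$ and $l'>l$ are at distance at least $2^{-l-1}$. The family $(\bar Q_n)_{n\ge0}$ is locally finite in $\mathbb D$, and every neighborhood of every point of $\mathbb T$ contains some $\bar Q_n$.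

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\filldraw[fill=gray!15] (0,0) circle (1.6);
\draw (0,0) circle (1);
\draw (0,0) circle (0.5);
\foreach \x in {0,60,...,300} {\draw (\x:0.72) circle (0.13);
  \foreach \y in {0,45,...,315} {\fill (\x:0.72) +(\y:0.095) circle (0.008);}}
\foreach \x in {0,15,...,345} {\draw (\x:0.92) circle (0.04);}
\foreach \x in {36,108,...,324} {\fill (\x:0.3) circle (0.02);}
\foreach \x in {0,30,...,330} {\fill (\x:0.41) circle (0.013);}
\foreach \x in {0,15,...,345} {\fill (\x:0.465) circle (0.007);}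
\node at (0,0) {$Q_0$};
\node at (90:1.3) {$f=1/\bar z$};
\node at (-45:1.12) {$\mathbb T$};
\end{tikzpicture}
\caption{Schematic picture of $K$, not to scale: the disc $|z|\le2$ with very small holes (black dots) removed. The holes lie in disjoint discs $Q_n$ inside the unit circle $\mathbb T$ and accumulate at every point of each circle $\partial Q_n$; the discs $Q_n$ accumulate at every point of $\mathbb T$. All circles drawn belong to $\partial K$.}
\label{fig:K}
\end{figure}

On $\bar Q_n$ write $f_0=h_n+y_n$ with $h_n$ holomorphic near $\bar Q_n$ and $y_n$ real harmonic: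
\[
h_0=\tfrac34z,\quad y_0=0;\qquad h_n=\tfrac{13}{12}z+\tfrac1{12z},\quad y_n=-\tfrac16\operatorname{Re}\tfrac1z\quad(n\ge1).
\]
Then $|\nabla y_n|\le1$ on $Q_n$, since $|\nabla y_n|=\frac16|z|^{-2}\le\frac23$ for $n\ge1$. By compactness there is $0<\delta_n\le2^{-n}$ with $\Phi(z,f_0(z)+x)>0$ for $z\in\bar Q_n$, $0\le x\le\delta_n$. Fix a bijection $(n,j)\mapsto i(n,j)$ of $\{0,1,\dots\}\times\{1,2,\dots\}$ onto $\{1,2,\dots\}$.

\subsection{The holes in one disc}

Fix $n$ and write $Q,\delta,h,y$ for $Q_n,\delta_n,h_n,y_n$. Let $Q=B(c,\rho)$ and $z_j=c+\rho(1-2^{-j})e^{i\varphi_j}$ $(j\ge1)$, where every tail of $(e^{i\varphi_j})$ is dense in $\mathbb T$. The $z_j$ are distinct, $\operatorname{dist}(z_j,\partial Q)\le2^{-j}$, and the set of accumulation points is $\partial Q$. Choose $R_j>0$ so that the discs $\bar B(z_j,2R_j)\subset Q$ are pairwise disjoint. They lie within $2^{1-j}$ of $\partial Q$, so they are locally finite in $Q$. Let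
\[
\eta_j=2^{-j}\delta,\qquad s_j=h+y(z_j).
\]
Then $s_j(z_j)=f_0(z_j)$, so $\Phi(z_j,s_j(z_j)+x)>0$ for $0\le x\le\eta_j$. Let $b_{*,j},C_{*,j}$ be given by Proposition~\ref{prop:hole} for the data $a=z_j$, $R=R_j$, $s=s_j$, $\eta=\eta_j$, $L=3$.

A logarithmic pole at $z_j$ with zero boundary values on $\partial Q$ is provided by the Green function
\[
\mathcal G(z,\zeta)=\log\Big|\frac{\rho^2-(z-c)\overline{(\zeta-c)}}{\rho\,(z-\zeta)}\Big|\qquad(z\in\bar Q,\ \zeta\in Q).
\]
As a function of $z$ it is harmonic near $\bar Q\setminus\{\zeta\}$, positive in $Q$ and zero on $\partial Q$. The function $\mathcal G_j^*(z)=\mathcal G(z,z_j)+\log|z-z_j|$ is harmonic near $\bar Q$ with boundary values at least $\log\operatorname{dist}(z_j,\partial Q)>\log R_j$, so $\mathcal G^*_j(z_j)+\log\frac1{R_j}\ge0$. For each $m$ there is $C_m$ with $\mathcal G(z,z_m)\le C_m\operatorname{dist}(z,\partial Q)$ on $Q\setminus B(z_m,2R_m)$, so that $\mathcal G(z_j,z_m)/\eta_j\le C_m/\delta$ for all $j\ne m$. This is why $z_j$ approaches $\partial Q$ as fast as $\eta_j\to0$: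 condition (b) below involves infinitely many $j$ for each $m$. Choose $b_m>0$ so small that, with $r_m=C_{*,m}b_m$,
\begin{enumerate}
\item[(a)] $b_m\le b_{*,m}$, $\ r_m\le\eta_m$ and $r_m\le2^{-i(n,m)-2}R_m$;
\item[(b)] $b_m\mathcal G(z_j,z_m)\le2^{-m}\eta_j/16$ for all $j\ne m$;
\item[(c)] $b_m\mathcal G(\cdot,z_m)\le2^{-m}$ and $b_m|\nabla\mathcal G(\cdot,z_m)|\le2^{-m}$ on $Q\setminus B(z_m,2R_m)$;
\item[(d)] $b_m|\nabla\mathcal G_m^*|\le\frac12$ on $B(z_m,2R_m)$ and $b_m\big(\mathcal G_m^*(z_m)+\log\frac1{R_m}\big)\le\eta_m/8$.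
\end{enumerate}
Let $T_n=\sum_mb_m\mathcal G(\cdot,z_m)$. By (c) and local finiteness, the series converges locally uniformly on $Q\setminus\{z_1,z_2,\dots\}$, and $T_n$ is harmonic there. On $B(z_j,2R_j)\setminus\{z_j\}$,
\begin{equation}\label{eq:local}
f_0+T_n=s_j+u_j,\qquad u_j=b_j\log\tfrac1{|z-z_j|}+\kappa_j,
\end{equation}
where $\kappa_j=y-y(z_j)+\sum_{m\ne j}b_m\mathcal G(\cdot,z_m)+b_j\mathcal G_j^*$ is real harmonic on $B(z_j,2R_j)$. By (c) and (d), $|\nabla\kappa_j|\le1+1+\frac12\le3$. By (b) and (d),
\[
\kappa_j(z_j)+b_j\log\tfrac1{R_j}=\sum_{m\ne j}b_m\mathcal G(z_j,z_m)+b_j\big(\mathcal G_j^*(z_j)+\log\tfrac1{R_j}\big)\in\big[0,\tfrac{\eta_j}{16}+\tfrac{\eta_j}8\big].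
\]
So Proposition~\ref{prop:hole} applies. It gives a hole $\Delta_j$ with $\bar\Delta_j\subset B(z_j,r_j)$ and a compact set $\mathcal M_j$.

It remains to control $T_n$ near $\partial Q$, where the holes accumulate. On $\partial\Delta_j$ we have $u_j=\eta_j$, so by \eqref{eq:local} and (a)
\[
b_j\mathcal G(z,z_j)\le T_n(z)=\eta_j-y(z)+y(z_j)\le\eta_j+r_j\le2\eta_j .
\]
By the maximum principle $b_j\mathcal G(\cdot,z_j)\le2\eta_j$ on $\bar Q\setminus\Delta_j$. Since $\sum_j\eta_j=\delta$, the series for $T_n$ converges uniformly on $\bar Q\setminus\bigcup_j\Delta_j$. On this set $T_n$ is continuous, $0\le T_n\le2\delta_n$, and $T_n=0$ on $\partial Q$.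

\subsection{Definition and first properties}

Carry out this construction for every $n\ge0$, and from now on index the holes by $i=i(n,j)$. Thus $\Delta_i$ has center $a_i$ and comes with $R_i,r_i,s_i,u_i,\mathcal M_i$; the discs $\bar B(a_i,2R_i)\subset\mathbb D$ are pairwise disjoint, and
\begin{equation}\label{eq:tiny}
\bar\Delta_i\subset B(a_i,r_i),\qquad r_i\le2^{-i-2}R_i .
\end{equation}
Define
\[
K=\bar B(0,2)\setminus\bigcup_{i\ge1}\Delta_i,\qquad f=f_0+\sum_{n\ge0}T_n\ \text{ on }K,\qquad T_n:=0\text{ off }Q_n .
\]

\begin{lemma}\label{lem:Kf}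
The set $K$ is compact with nonempty interior, $f\in C(K)$, $f=1/\bar z$ on $\{1\le|z|\le2\}\subset K$, and $f$ is harmonic on $\operatorname{Int}K$ and nonholomorphic on every nonempty open subset of $\operatorname{Int}K$.
\end{lemma}

\begin{proof}
The holes are open subsets of $\mathbb D$, so $K$ is compact and contains $\{1\le|z|\le2\}$, where $f=f_0$. Each $T_n$ is continuous on $K$, because it is continuous on $K\cap\bar Q_n$ and vanishes on $\partial Q_n$. As $0\le T_n\le2^{1-n}$, the sum converges uniformly and $f\in C(K)$. Let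
\[
V=\{1<|z|<2\}\ \cup\ \Big(\mathcal A\setminus\bigcup_{n\ge1}\bar Q_n\Big)\ \cup\ \bigcup_{n\ge0}\Big(Q_n\setminus\bigcup_i\bar\Delta_i\Big).
\]
This set is open by the two local finiteness properties, $V\subset K$, and
\[
K\setminus V=\{|z|=2\}\cup\mathbb T\cup\bigcup_n\partial Q_n\cup\bigcup_i\partial\Delta_i .
\]
Every point of $K\setminus V$ is a limit of points outside $K$: the centers of the holes in $Q_n$ accumulate at each point of $\partial Q_n$, and each neighborhood of a point of $\mathbb T$ contains some $Q_n$ with its holes. So $\operatorname{Int}K=V$, and $f$ is harmonic on each of the pieces of $V$.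

On $1<|z|<2$ we have $f_{\bar z}=-\bar z^{-2}\ne0$, and on $\mathcal A\setminus\bigcup\bar Q_n$ we have $f_{\bar z}=\frac1{12}\bar z^{-2}\ne0$. On $Q_n$ minus the centers, which is connected, $f_0+T_n$ is harmonic, so $(f_0+T_n)_{\bar z}$ is antiholomorphic. By \eqref{eq:local} it equals $-\frac12b_j(\bar z-\bar z_j)^{-1}+O(1)$ near $z_j$, so it is not identically zero and its zeros are isolated.
\end{proof}

\section{Rational approximation on $K$}\label{sec:AR}

\begin{proposition}\label{prop:AR}
$A(K)=R(K)$.
\end{proposition}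

\begin{proof}
Let $g\in A(K)$. We subtract from $g$ its singular part at each hole; \eqref{eq:tiny} makes the sum of these parts converge, and the remainder extends holomorphically to $B(0,2)$.

\emph{Singular parts.} Let $o_i=\sup|g(z)-g(z')|$ over $z,z'\in K\cap\bar B(a_i,R_i)=\bar B(a_i,R_i)\setminus\Delta_i$. Disjoint discs in $\mathbb D$ have radii $R_i\to0$, so $o_i\to0$ by uniform continuity. The function $g$ is holomorphic on $B(a_i,R_i)\setminus\bar\Delta_i$. Its Laurent expansion on $r_i<|z-a_i|<R_i$ gives $g=g_i+k_i$, with $k_i$ holomorphic on $B(a_i,R_i)$ and $g_i$ holomorphic on $|z-a_i|>r_i$, $g_i(\infty)=0$. Extend $g_i$ by $g_i=g-k_i$ on $B(a_i,R_i)\setminus\Delta_i$. Then $g_i$ is continuous on $\hat{\mathbb C}\setminus\Delta_i$ and holomorphic on $\hat{\mathbb C}\setminus\bar\Delta_i$, where $\hat{\mathbb C}$ is the Riemann sphere. Let $c$ be a value of $g$ on $K\cap\bar B(a_i,R_i)$, so $|g-c|\le o_i$ there. For $r_i<r<R_i/2\le|z-a_i|$,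
\[
g_i(z)=-\frac1{2\pi i}\oint_{|\zeta-a_i|=r}\frac{g(\zeta)-c}{\zeta-z}\,d\zeta ,
\]
since the constant $c$ contributes zero. Letting $r\downarrow r_i$ and using $r_i\le R_i/8$ and \eqref{eq:tiny},
\begin{equation}\label{eq:gi}
|g_i(z)|\le\frac{r_io_i}{R_i/2-r_i}\le\frac{4r_i}{R_i}\,o_i\le2^{-i}o_i\qquad(|z-a_i|\ge R_i/2).
\end{equation}
On $|z-a_i|=R_i/2$ this gives $|k_i-c|\le|g-c|+|g_i|\le2o_i$, and the bound persists inside the circle. So $|g_i|\le3o_i$ on $K\cap B(a_i,R_i/2)$. A point of $K$ lies in at most one disc $B(a_i,R_i/2)$, hence $\sum_{i\ge l}|g_i|\le3\sup_{i\ge l}o_i+\sum_{i\ge l}2^{-i}o_i$ on $K$, and $\sum_ig_i$ converges uniformly on $K$.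

\emph{Each $g_i$ is in $R(K)$.} Here the shape of the hole is used. With $r_0$ as in Proposition~\ref{prop:hole}(i), $\bar\Delta_i=\{a_i+re^{i\varphi}:r\le r_0(\varphi)\}$, so the dilation $\sigma_l(z)=a_i+(1+\frac1l)(z-a_i)$ maps the compact set $\hat{\mathbb C}\setminus\Delta_i$ into $\hat{\mathbb C}\setminus\bar\Delta_i$. Thus $g_i\circ\sigma_l$ is holomorphic near $\hat{\mathbb C}\setminus\Delta_i$, and it tends to $g_i$ uniformly there as $l\to\infty$, by uniform continuity on the sphere. By Runge's theorem, a function holomorphic near a compact subset of the sphere is a uniform limit on it of rational functions with poles in the complement, which here is $\Delta_i$. So $g_i|_K\in R(K)$ and $\sum_ig_i\in R(K)$.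

\emph{The remainder.} Let $H=g-\sum_ig_i\in A(K)$. On $B(a_i,R_i)$ the series $k_i-\sum_{l\ne i}g_l$ converges uniformly by \eqref{eq:gi}, is holomorphic, and agrees with $H$ on $K\cap B(a_i,R_i)$. This extends $H$ to $\bar B(0,2)$, holomorphically on each $B(a_i,R_i)$. The extension is continuous. Let $x_0\in\bar B(0,2)$ lie in no $B(a_i,R_i)$; then $x_0\in K$, and it suffices to consider $x_l\to x_0$ with $x_l\in\Delta_{i_l}$. Since $x_0\notin\bar\Delta_i$ for every $i$, we have $i_l\to\infty$ and $\operatorname{diam}\Delta_{i_l}\to0$, so the sets $\partial\Delta_{i_l}\subset K$ shrink to $x_0$. By the maximum principle $|H(x_l)-H(x_0)|\le\max_{\partial\Delta_{i_l}}|H-H(x_0)|\to0$.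

Now $H$ is holomorphic on $\operatorname{Int}K\cup\bigcup_iB(a_i,R_i)\supset B(0,2)\setminus(\mathbb T\cup\bigcup_n\partial Q_n)$. A continuous function on an open set that is holomorphic off a line is holomorphic by Morera's theorem, and a M\"obius transformation gives the same for a circle. Each point of $\mathbb D$ has a neighborhood that meets at most one $\partial Q_n$, so $H$ is holomorphic on $\mathbb D$, and then, removing $\mathbb T$, on $B(0,2)$. The functions $H(rz)$, $r\uparrow1$, tend to $H$ uniformly on $\bar B(0,2)$ and are uniform limits of their Taylor polynomials. So $H|_K\in R(K)$ and $g\in R(K)$.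
\end{proof}

\section{The characters}\label{sec:character}

\begin{proposition}\label{prop:char}
For every $e\in\mathbb T$ and $\alpha\in\mathcal P$ there is a character $\chi$ of $A(K)[f]$ with $\chi(g)=g(e)$ for $g\in A(K)$ and $\chi(f)=F_\alpha(e)$.
\end{proposition}

\begin{proof}
For $N\ge1$ let $M^N$ be the union of $\mathcal M_1,\dots,\mathcal M_N$ and the part of $M_0$ over $\bar B(0,2)\setminus\bigcup_{i\le N}B(a_i,R_i)$. It is compact and lies over $\bar B(0,2)\setminus\bigcup_{i\le N}\Delta_i$. Since the discs $\bar B(a_i,2R_i)$ are disjoint, the part of $M^N$ over $B(a_i,2R_i)$, $i\le N$, is the set $M'$ of Proposition~\ref{prop:hole} for the $i$th hole. Let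
\[
\Gamma^N=M^N\cap\Big(\Gamma_0\cup\bigcup_{i\le N}\{(z,f(z)):z\in\bar B(a_i,R_i)\setminus\Delta_i\}\Big).
\]
This is a compact subset of the graph $\{(z,f(z)):z\in K\}$, because $f=1/\bar z$ on $1\le|z|\le2$ and $\bar B(a_i,R_i)\setminus\Delta_i\subset K$. Let $(z,w)\in M^N\setminus\Gamma^N$. If $z\notin\bigcup_{i\le N}\bar B(a_i,R_i)$, then $(z,w)\in M_0\setminus\Gamma_0$ and $M^N$ agrees with $M_0$ over a neighborhood of $z$, so a small piece of the graph of some $F_{\alpha'}$ is a disc in $M^N$ through the point. If $z\in\bar B(a_i,R_i)$ with $i\le N$, then $z\notin\Delta_i$ and $w\ne f(z)=s_i(z)+u_i(z)$ by \eqref{eq:local}, so Proposition~\ref{prop:hole} gives a disc in $M'\subset M^N$.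

The point $q_0=(e,F_\alpha(e))$ is in $M_0$, as $e\in D_\alpha$, and in every $M^N$, as $e$ lies in no $B(a_i,R_i)$. Let $g_0,\dots,g_m$ be rational with poles off $K$. The finitely many poles lie outside $\bar B(0,2)$ or in $\bigcup_{i\le N}\Delta_i$ for some $N$. Then $P(z,w)=\sum_kg_k(z)w^k$ is holomorphic near $M^N$, and Lemma~\ref{lem:hull} gives
\[
|P(q_0)|\le\max_{\Gamma^N}|P|\le\Big\|\sum_kg_kf^k\Big\|_K .
\]
Lemma~\ref{lem:character} yields a character of $R(K)[f]$, and $R(K)=A(K)$ by Proposition~\ref{prop:AR}.
\end{proof}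

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The properties of $K$ and $f$, including $1\in K$ and $f(1)=1$, are in Lemma~\ref{lem:Kf} and Proposition~\ref{prop:AR}. Apply Proposition~\ref{prop:char} with $e=1$ and $\alpha=(0,\frac12)$, for which $F_\alpha(z)=\frac23z$.
\end{proof}

\begin{remark}\label{rem:fibers}
Over each $e\in\mathbb T$ the maximal ideal space of $A(K)[f]$ contains an open set of the $w$-plane. Indeed $F_{(p,t)}(e)=e\,(1-p\bar e)/(1+t+\bar pe)$. At a point $(0,t)$ with $0<t<1$, which is interior to $\mathcal P$, the real differential maps $(\dot p,\dot t)$ to $-e\,\big(\dot t+(1+t)\xi+\bar\xi\big)/(1+t)^2$ with $\xi=\dot p\,\bar e$. It is onto $\mathbb C$, because $\xi\mapsto(1+t)\xi+\bar\xi$ is invertible for $t>0$. So $\{F_\alpha(e):\alpha\in\mathcal P\}$ has nonempty interior. For $w$ in this interior let $\chi_w$ be the character of Proposition~\ref{prop:char} with $\chi_w(f)=w$. For each $g\in A(K)[f]$ the function $w\mapsto\chi_w(g)$ is holomorphic, being a uniform limit of the polynomials $\chi_w(\sum g_kf^k)=\sum g_k(e)w^k$.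
\end{remark}

\section{The role of nonpeak points}\label{sec:peak}

In this section $K$ is any compact set with nonempty interior, $f\in C(K)$, and $\mathfrak M$ is the maximal ideal space of $A(K)[f]$. For $g\in A(K)[f]$ the \emph{Gelfand transform} is the continuous function $\hat g(\chi)=\chi(g)$ on $\mathfrak M$. A character $\chi$ is determined by $\chi(z)$, through Arens' theorem, and $\chi(f)$. So $\chi\mapsto(\chi(z),\chi(f))$ is a homeomorphism of $\mathfrak M$ onto a compact subset of $K\times\mathbb C$, with which we identify $\mathfrak M$. Then $K$ corresponds to the graph $\Gamma$ of $f$, and the Gelfand transform of a polynomial $P(z,f)$ is $P(z,w)$.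

\begin{lemma}\label{lem:peak}
If $e\in K$ is a peak point for $A(K)$, the only point of $\mathfrak M$ over $e$ is $(e,f(e))$.
\end{lemma}

\begin{proof}
Let $g\in A(K)$ peak at $e$ and let $\chi(z)=e$. Then $\chi(g)=1$, so $|\chi(f)-f(e)|=|\chi(g^n(f-f(e)))|\le\|g^n(f-f(e))\|_K$. The right side tends to $0$, because $f-f(e)$ is small near $e$ and $g^n\to0$ uniformly off any neighborhood of $e$.
\end{proof}

By Remark~\ref{rem:fibers} and Lemma~\ref{lem:peak}, in our example no point of $\mathbb T$ is a peak point for $A(K)=R(K)$; this is how the hypothesis of Theorem~\ref{thm:cirka} fails.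

The proof of Theorem~\ref{thm:peak} is a maximum principle for $w-f(z)$ on $\mathfrak M\setminus\Gamma$. No analytic discs are available in general; their substitute is \emph{Rossi's local maximum modulus principle}. The Shilov boundary of $A(K)[f]$ is the smallest closed subset of $\mathfrak M$ on which every $|\hat g|$ attains its maximum; it is contained in $\Gamma$. The principle states: if $O$ is a nonempty open subset of $\mathfrak M$ that does not meet the Shilov boundary, then the boundary $Y$ of $O$ in $\mathfrak M$ is nonempty and $|\hat g|\le\max_Y|\hat g|$ on $O$ for all $g$ in the algebra.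

\begin{proof}[Proof of Theorem~\ref{thm:peak}]
Assume $\mathfrak M\ne\Gamma$. Then $\varrho=\max_{\mathfrak M}|w-f(z)|>0$; let $w-f(z)=\varrho e^{i\vartheta}$ at a point where the maximum is attained. Put
\[
v=\operatorname{Re}e^{-i\vartheta}(w-f(z))\le\varrho\ \text{ on }\mathfrak M,\qquad S=\{v=\varrho\}\subset\mathfrak M .
\]
On $S$ we have $w=f(z)+\varrho e^{i\vartheta}$. So $S$ is a nonempty compact graph over a compact set $K_S\subset K$, it is disjoint from $\Gamma$, and the maximum $\varrho$ is attained at each of its points. By Lemma~\ref{lem:peak}, $K_S$ contains no peak point for $A(K)$. It remains to show that $K_S$ meets $\partial K$.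

Suppose $K_S\subset\operatorname{Int}K$. The function $v$ is constant on $S$, so we need a second function that singles out one point of $S$. Let $z_1\in K_S$ have maximal modulus, and let $q=(z_1,w_1)$ be the point of $S$ over it. If $z_1\ne0$, let $\ell(z)=\frac12(1+z/z_1)$; then $\ell(z_1)=1$ and $|\ell|<1$ on $K_S\setminus\{z_1\}$. If $z_1=0$, then $S=\{q\}$, and we let $\ell=1$. In both cases $\ell(q)=1$ and $|\ell|<1$ at all points of $S\setminus\{q\}$.

Let $\Pi=\bar B(z_1,\epsilon)\times\bar B(w_1,\epsilon)$ with $\bar B(z_1,\epsilon)\subset\operatorname{Int}K$ and $\Pi\cap\Gamma=\emptyset$. Harmonicity of $f$ is used here: on a disc containing $\bar B(z_1,\epsilon)$ the real harmonic function $\operatorname{Re}e^{-i\vartheta}f$ is the real part of a holomorphic function, so $v=\operatorname{Re}H$ on $\Pi\cap\mathfrak M$ with $H$ holomorphic near $\Pi$. Let $O$ be the interior of $\Pi\cap\mathfrak M$ relative to $\mathfrak M$ and $Y\subset\Pi\cap\mathfrak M$ its boundary in $\mathfrak M$. Then $q\in O$, $q\notin Y$, and $O$ does not meet the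 Shilov boundary. Let $Y_1=\{|\ell|<1\}\cap Y\supset Y\cap S$. The compact set $Y\setminus Y_1$ is disjoint from $S$, so $v\le\varrho-\epsilon_0$ on it for some $\epsilon_0>0$. Let $E=\ell\,e^{n(H-\varrho)}$, so that $|E|=|\ell|\,e^{n(v-\varrho)}$ on $\Pi\cap\mathfrak M$. On $Y_1$ we have $|E|\le|\ell|<1$, and on $Y\setminus Y_1$ we have $|E|\le e^{-n\epsilon_0}\max_\Pi|\ell|<1$ for large $n$. Thus $|E|<1$ on the compact set $Y$, while $|E(q)|=1$. Being holomorphic near the bidisc $\Pi$, the function $E$ is a uniform limit on $\Pi$ of polynomials in $(z,w)$, which are Gelfand transforms. Rossi's principle gives $1=|E(q)|\le\max_Y|E|<1$, a contradiction.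

Hence $K_S$ contains a point of $\partial K$, which is not a peak point for $A(K)$, and the point of $S$ over it is the required $\chi$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{A characterization of $C(K)$ among function algebras on a Riemann surface},
doi:10.1215/ijm/1254403719,
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlId=10.1215\%2Fijm\%2F1254403719}.

\end{thebibliography}
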